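\title{Largest intersecting families of signed sets}

\begin{abstract}
A signed set on a finite set $F$ gives each element of $F$ one of $k$ labels, and two signed sets intersect if they give the same label to some common element. Let $\mathcal S_{\mathcal F,k}$ be the family of all signed sets on the members of a finite family $\mathcal F$. We prove a conjecture of Borg: for every $k\ge 2$, no intersecting subfamily of $\mathcal S_{\mathcal F,k}$ is larger than a largest star, and every largest intersecting subfamily is trivial unless $k=2$ and the center of some largest star belongs to a group of three or more points that lie in exactly the same members of $\mathcal F$. We prove this in a stronger form, with weights on the members of $\mathcal F$ and an alphabet size $k_v\ge2$ for each point $v$, and we determine all extremal families. The main tool is an inequality, proved by Fourier analysis on the discrete cube, which bounds an intersecting family by a convex combination of stars over all supports simultaneously.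
\end{abstract}

\section{The problem}\label{sec:intro}

All families in this paper are finite families of finite sets. For a family $\mathcal F$ let $U(\mathcal F)=\bigcup_{F\in\mathcal F}F$. For $u\in U(\mathcal F)$, the \emph{star} of $\mathcal F$ at $u$ is $\mathcal F(u)=\{F\in\mathcal F:u\in F\}$. A \emph{largest star} is a star of maximum size, and $L(\mathcal F)$ is the set of those $u\in U(\mathcal F)$ for which $\mathcal F(u)$ is a largest star. The \emph{orbit} of $u$ is
\[
O_{\mathcal F}(u)=\{u'\in U(\mathcal F):\mathcal F(u')=\mathcal F(u)\},
\]
the set of points that lie in exactly the same members of $\mathcal F$ as $u$.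

A family $\mathcal A$ is \emph{intersecting} if $A\cap B\neq\emptyset$ for all $A,B\in\mathcal A$. The case $A=B$ is included, so $\emptyset\notin\mathcal A$. An intersecting family is \emph{trivial} if all its members contain a common element. An intersecting subfamily of $\mathcal F$ is \emph{extremal} if no intersecting subfamily of $\mathcal F$ has more members, and $\operatorname{ex}(\mathcal F)$ is the set of extremal subfamilies. We call $\mathcal F$ \emph{EKR} if $\operatorname{ex}(\mathcal F)$ contains a trivial family, and \emph{strictly EKR} if every member of $\operatorname{ex}(\mathcal F)$ is trivial. Stars are trivial intersecting families, and every trivial intersecting subfamily lies in a star. So a family with a nonempty member is EKR exactly when its largest stars are extremal. Not every family is EKR: the triangle $\{\{1,2\},\{1,3\},\{2,3\}\}$ is itself intersecting, while its stars have two members.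

Let $[k]=\{1,\dots,k\}$. For a finite set $X=\{x_1,\dots,x_r\}$ with the $x_i$ distinct, and for a family $\mathcal F$, put
\[
\mathcal S_{X,k}=\bigl\{\{(x_1,a_1),\dots,(x_r,a_r)\}:a_1,\dots,a_r\in[k]\bigr\},
\qquad
\mathcal S_{\mathcal F,k}=\bigcup_{F\in\mathcal F}\mathcal S_{F,k}.
\]
The members of $\mathcal S_{X,k}$ are the \emph{signed sets} with \emph{support} $X$. A signed set $A$ is a word indexed by its support: we write $A_v=a$ if $(v,a)\in A$, and $A|_C=\{(v,a)\in A:v\in C\}$. Two signed sets intersect exactly when they take the same value at some point common to their supports. For $k=2$, the \emph{antipode} of $A$ is $\bar A=\{(v,3-a):(v,a)\in A\}$, and $\{A,\bar A\}$ is an \emph{antipodal pair}. Since $\mathcal S_{\mathcal F,k}$ is a family of sets of pairs, all the notions above apply to it; in particular $L(\mathcal S_{\mathcal F,k})$ is a set of pairs $(u,a)$.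

For $k=1$ the family $\mathcal S_{\mathcal F,1}$ is a copy of $\mathcal F$, and the triangle shows that it need not be EKR. For $k\geq2$ the case of a single support suggests what to expect.

\begin{example}[One support]\label{ex:single}
Let $\mathcal F=\{X\}$ with $|X|=r\ge1$, and let $k\ge2$. Read the values modulo $k$ and partition the $k^r$ words into $k^{r-1}$ classes $\{(a_1+j,\dots,a_r+j):j\in[k]\}$. Two distinct words of one class disagree everywhere, so an intersecting family has at most $k^{r-1}$ members. This is the size of a star, so $\mathcal S_{X,k}$ is EKR.

For $k=2$ the classes are the antipodal pairs, and two words that are not antipodal agree somewhere. Hence every choice of one word from each antipodal pair is extremal. If $r\le 2$, such a choice has at most two words, which agree somewhere, so it is trivial. If $r=3$, the choice $\{111,112,121,211\}$ is not trivial.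

For $k\ge3$ and $r=2$, an extremal family is a set of $k\geq 3$ cells of a $k\times k$ board, any two in a common row or column. If two of them share a row, a cell outside that row cannot share a column with both, and the same holds with rows and columns exchanged. So all the cells lie in one line, and the family is a star.
\end{example}

The nontrivial family for $k=2$, $r=3$ is the majority rule on three points, and it extends to other families $\mathcal F$ whenever three points always occur together.

\begin{example}[Majority on an orbit]\label{ex:majority}
Let $k=2$, let $u\in U(\mathcal F)$, and let $u_1,u_2,u_3$ be distinct points of $O_{\mathcal F}(u)$. Every $F\in\mathcal F(u)$ contains all three. Let $\mathcal M$ consist of all $A\in\mathcal S_{F,2}$, $F\in\mathcal F(u)$, that contain at least two of $(u_1,1),(u_2,1),(u_3,1)$. Two $2$-subsets of a $3$-set meet, so $\mathcal M$ is intersecting. Exactly one of $A,\bar A$ has the value $1$ at two or more of the $u_i$, so $\mathcal M$ contains half of each $\mathcal S_{F,2}$ with $F\in\mathcal F(u)$; the star of $\mathcal S_{\mathcal F,2}$ at $(u,1)$ does the same, so the two have equal size. Finally $\mathcal M$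 is not trivial: for each $i$ it has members with value $1$ and members with value $2$ at $u_i$, and the value of a member at any other point can be changed freely.
\end{example}

One is led to guess that stars are always extremal for $k\ge2$, and that Example~\ref{ex:majority} is the only obstruction to strictness. This is the following conjecture, posed in \cite{ssit}.

\medskip
\noindent\textbf{Conjecture} (Borg)\textbf{.} \emph{Let $\mathcal F$ be a family with at least one nonempty member, and let $k\ge2$. Then}
\begin{itemize}
\item[(i)] \emph{$\mathcal S_{\mathcal F,k}$ is EKR;}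
\item[(ii)] \emph{$\mathcal S_{\mathcal F,k}$ is strictly EKR unless $k=2$ and $|O_{\mathcal F}(u)|\ge3$ for some $(u,1)\in L(\mathcal S_{\mathcal F,2})$.}
\end{itemize}
\medskip

We prove the conjecture, together with the converse of (ii) and a description of all extremal families.

\begin{theorem}\label{thm:uniform}
Let $\mathcal F$ be a family with at least one nonempty member, and let $k\ge2$.
\begin{itemize}
\item[(i)] $\mathcal S_{\mathcal F,k}$ is EKR.
\item[(ii)] If $k\ge3$, then $\operatorname{ex}(\mathcal S_{\mathcal F,k})$ is exactly the set of largest stars.
\item[(iii)] If $k=2$, then $\operatorname{ex}(\mathcal S_{\mathcal F,2})$ consists exactly of the families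
\[
\{A\in\mathcal S_{F,2}:F\in\mathcal F(u),\ A|_O\in H\},
\]
where $(u,1)\in L(\mathcal S_{\mathcal F,2})$, $O=O_{\mathcal F}(u)$, and $H$ is any choice of one member from each antipodal pair of $\mathcal S_{O,2}$.
\item[(iv)] $\mathcal S_{\mathcal F,k}$ is strictly EKR if and only if it is not the case that $k=2$ and $|O_{\mathcal F}(u)|\ge3$ for some $(u,1)\in L(\mathcal S_{\mathcal F,2})$.
\end{itemize}
\end{theorem}

Example~\ref{ex:single} does not give (i) by summation. It bounds an intersecting family by $\sum_{F}k^{|F|-1}$, summed over all nonempty $F\in\mathcal F$, whereas the star at $(u,a)$ has $\sum_{F\in\mathcal F(u)}k^{|F|-1}$ members. For the triangle and $k=2$ these numbers are $6$ and $4$. One has to use that members with different supports intersect. Nor can one hope to compare an intersecting family with a single star support by support, since the family may use supports that have no common point. The proof compares it instead with an average of stars, and the main point is to find the weights of this average.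

Section~\ref{sec:general} states the general theorem and derives Theorem~\ref{thm:uniform} from it. Section~\ref{sec:triangle} carries out the argument for the triangle. Sections~\ref{sec:fourier} and~\ref{sec:compression} develop the two tools, a Fourier inequality and compression; Section~\ref{sec:bound} combines them into the upper bound, and Section~\ref{sec:extremal} treats the case of equality.

\section{Weights, mixed alphabets and the general theorem}\label{sec:general}

Fix a family $\mathcal F$ with $V=U(\mathcal F)\neq\emptyset$, an integer $k_v\ge2$ for each $v\in V$, and a real number $\omega(F)>0$ for each $F\in\mathcal F$. For $F\subseteq V$ let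
\[
\mathcal S_F=\bigl\{\{(v,a_v):v\in F\}:a_v\in[k_v]\bigr\},\qquad N_F=|\mathcal S_F|=\prod_{v\in F}k_v,
\]
and let
\[
\mathcal S=\bigcup_{F\in\mathcal F}\mathcal S_F,\qquad \mathcal W=\bigcup_{F\subseteq V}\mathcal S_F .
\]
Each $A\in\mathcal S_F$ with $F\in\mathcal F$ has weight $\omega(F)$, so a family $\mathcal A\subseteq\mathcal S$ has weight $\omega(\mathcal A)=\sum_{F\in\mathcal F}\omega(F)\,|\mathcal A\cap\mathcal S_F|$. For $u\in V$ and $a\in[k_u]$, the star of $\mathcal S$ at $(u,a)$ has weight
\[
s(u)=\sum_{F\in\mathcal F(u)}\omega(F)\,\frac{N_F}{k_u},
\]
which does not depend on $a$. Put $M=\max_{u\in V}s(u)>0$ and $\Lambda=\{u\in V:s(u)=M\}$.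

Examples~\ref{ex:single} and~\ref{ex:majority} show that points with two values that always occur together can act jointly, while on a $k\times k$ board with $k\geq3$ the two points cannot. The next definition records this.

\begin{definition}\label{def:class}
The \emph{class} of $u\in\Lambda$ is $C=\{u\}$ if $k_u\ge3$, and $C=\{v\in V:k_v=2,\ \mathcal F(v)=\mathcal F(u)\}$ if $k_u=2$. A set $H\subseteq\mathcal S_C$ is \emph{admissible} if $k_u\ge3$ and $|H|=1$, or if $k_u=2$ and $H$ contains exactly one member of each antipodal pair of $\mathcal S_C$. For a class $C$ and $H\subseteq\mathcal S_C$ put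
\[
\mathcal A_{C,H}=\{A\in\mathcal S_F:F\in\mathcal F,\ C\subseteq F,\ A|_C\in H\}.
\]
\end{definition}

Since $s(v)$ depends only on $\mathcal F(v)$ and $k_v$, every class lies in $\Lambda$, and the classes partition $\Lambda$. All points of a class $C$ have the same star in $\mathcal F$. Hence each $F\in\mathcal F$ contains $C$ or is disjoint from it, and for $u\in C$ the members of $\mathcal F$ that contain $C$ are exactly the members of $\mathcal F(u)$.

A \emph{probability vector} on $V$ is a vector $(p_v)_{v\in V}$ with $p_v\ge0$ and $\sum_vp_v=1$.

\begin{theorem}\label{thm:main}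
In the setting above, the following hold.
\begin{itemize}
\item[(a)] For every intersecting family $\mathcal A\subseteq\mathcal W$ there is a probability vector $(p_v)_{v\in V}$ such that
\[
|\mathcal A\cap\mathcal S_F|\le N_F\sum_{v\in F}\frac{p_v}{k_v}\qquad\text{for all }F\subseteq V\text{ simultaneously.}
\]
The stars of $\mathcal W$ give equality for all $F$.
\item[(b)] The maximum weight of an intersecting subfamily of $\mathcal S$ is $M$, and it is attained by a star.
\item[(c)] The intersecting subfamilies of $\mathcal S$ of weight $M$ are exactly the families $\mathcal A_{C,H}$ with $C$ a class in $\Lambda$ and $H$ admissible.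
\end{itemize}
\end{theorem}

Part (a) has a simple reading. The star of $\mathcal W$ at $(u,a)$ occupies the fraction $1/k_u$ of $\mathcal S_F$ if $u\in F$ and nothing otherwise; this is the right-hand side with $p_u=1$, which proves the last sentence of (a). In general, (a) says that the densities $|\mathcal A\cap\mathcal S_F|/N_F$ are bounded, for all $F$ at once, by the densities of one convex combination of stars. The vector $p$ depends on $\mathcal A$ but not on the weights $\omega$.

The hypothesis $k_v\ge2$ cannot be dropped: for the triangle with all $k_v=1$ and $\omega=1$, the family $\mathcal S$ is intersecting of size $3$, but $M=2$.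

One half of (c) is a direct computation.

\begin{lemma}\label{lem:sufficiency}
If $C$ is a class and $H\subseteq\mathcal S_C$ is admissible, then $\mathcal A_{C,H}$ is intersecting and has weight $M$.
\end{lemma}

\begin{proof}
Let $u\in C$. Any two members of $H$ agree at some point of $C$: if $k_u\ge3$ because $H$ has one member and $C\ne\emptyset$, and if $k_u=2$ because two binary words on $C$ that disagree everywhere are antipodal. So $\mathcal A_{C,H}$ is intersecting. In both cases $|H|/|\mathcal S_C|=1/k_u$, so $\mathcal A_{C,H}$ has $N_F/k_u$ members with support $F$ for each $F\in\mathcal F(u)$, and none with another support. Its weight is $s(u)=M$.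
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:uniform} from Theorem~\ref{thm:main}]
Take $k_v=k$ for all $v$ and $\omega=1$. Then $\mathcal S=\mathcal S_{\mathcal F,k}$, weight is cardinality, and $(u,a)\in L(\mathcal S_{\mathcal F,k})$ if and only if $u\in\Lambda$. Part (i) is Theorem~\ref{thm:main}(b). If $k\ge3$, the classes are the singletons $\{u\}$ with $u\in\Lambda$, the admissible sets are $H=\{\{(u,a)\}\}$, and $\mathcal A_{\{u\},H}$ is the star at $(u,a)$; so (c) gives (ii). If $k=2$, the class of $u\in\Lambda$ is $O_{\mathcal F}(u)$, and (c) gives (iii).

For (iv), if $k\ge3$ then every extremal family is a star by (ii). Let $k=2$. Suppose first that $|O_{\mathcal F}(u)|\le2$ for all $u\in\Lambda$. Then in (iii) the set $H$ has $2^{|O|-1}\le2$ members, and they are not antipodal, so they share a pair $(v,a)$. All members of the extremal family contain $(v,a)$, so it is trivial. Suppose next that $|O_{\mathcal F}(u)|\ge3$ for some $u\in\Lambda$. The family $\mathcal M$ of Example~\ref{ex:majority} is intersecting, is not trivial, and has the size $M$ of a largest star, so it is extremal by (i).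
\end{proof}

Parts (i) and (iv) contain the two parts of the conjecture. It remains to prove (a), (b) and the necessity half of (c) in Theorem~\ref{thm:main}.

\section{The triangle by hand}\label{sec:triangle}

Let $V=\{1,2,3\}$, let $\mathcal F$ be the triangle with weights $\omega_{12},\omega_{13},\omega_{23}$, and let all $k_v=2$. Then $s(1)=2(\omega_{12}+\omega_{13})$, and likewise for $s(2)$ and $s(3)$. Let $\mathcal A\subseteq\mathcal S$ be intersecting.

The first step removes the signs. For a signed set $A$ let
\[
A^+=\{v:(v,1)\in A\}.
\]
The sets $A^+$, $A\in\mathcal A$, need not intersect; for the star at $(1,2)$ one of them is empty. Section~\ref{sec:compression} shows that one can push values toward $1$, keeping the number of members on each support, until the sets $A^+$ do form an intersecting family of subsets of $V$. Assume this done, and extend that family to a maximal intersecting family $\mathcal G$ of subsets of $V$. For binary alphabets $A\mapsto A^+$ is a bijection from $\mathcal S_F$ to $2^F$, so $|\mathcal A\cap\mathcal S_F|\le|\mathcal G\cap2^F|$.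

On three points there are two cases. If $\mathcal G$ contains a singleton $\{u\}$, all its members contain $u$, and $\omega(\mathcal A)\le s(u)$. Otherwise every member has at least two elements, and by maximality $\mathcal G$ is the majority family of all sets of size at least $2$. Then each support $F$ carries at most one member of $\mathcal A$, and
\[
\omega(\mathcal A)\le\omega_{12}+\omega_{13}+\omega_{23}\le\tfrac43(\omega_{12}+\omega_{13}+\omega_{23})=\tfrac13\bigl(s(1)+s(2)+s(3)\bigr)\le M.
\]
No single star dominates the majority family on every support, since the star at $(1,1)$ has nothing on $\{2,3\}$. The average of three stars does.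

For general $V$ we cannot go through the maximal intersecting families case by case, and we need a rule that produces the weights from $\mathcal G$. Let $m_F=2^{-|F|}|\mathcal G\cap2^F|$ and $p(F)=\sum_{v\in F}p_v$. What we need, for binary alphabets, is a probability vector $p$ with
\begin{equation}\label{eq:goal}
2m_F\le p(F)\qquad\text{for all }F\subseteq V,
\end{equation}
for then $\omega(\mathcal A)\le\sum_{F}\omega(F)2^{|F|-1}p(F)=\sum_up_us(u)\le M$. A point mass works for stars and fails for majority; the uniform vector works for majority and fails for the star at $u$ when $|V|\geq2$, where $F=\{u\}$ forces $p_u=1$.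

The rule can be read off from the majority family. Encode it as the function on $\{-1,1\}^3$ that takes the majority value,
\[
\varphi(x)=\tfrac12x_1+\tfrac12x_2+\tfrac12x_3-\tfrac12x_1x_2x_3;
\]
the right-hand side is symmetric and odd, and equals $1$ at $(1,1,1)$ and at $(1,1,-1)$, which verifies the formula. The squares of the four coefficients are $\frac14$ each and add up to $1$. Take $F=\{1,2\}$, so $2m_F=\frac12$. This number is the probability that random values of $x_1,x_2$ decide $\varphi$ whatever $x_3$ is, namely the probability that $x_1=x_2$. Averaging $\varphi$ over $x_3$ gives $g=\frac12x_1+\frac12x_2$. Whenever $\varphi$ is decided, $g^2=1$; so $2m_F$ is at most the mean of $g^2$, which is $\frac14+\frac14$, the total squared coefficient of the monomials supported inside $F$. Now let each monomial share its squared coefficient equally among its variables. Each point receives $p_v=\frac14+\frac1{12}=\frac13$, and $F$ receives at least the full mass of the monomials inside it, so \eqref{eq:goal} holds. Here $p(F)=\frac23$, and the excess $\frac23-\frac12=\frac16$ is the share that $F$ takes from the monomial $x_1x_2x_3$, which is neither inside $F$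 nor disjoint from it. Such monomials are excluded when equality holds, and this will drive the classification.

\section{A Fourier inequality for maximal intersecting families}\label{sec:fourier}

In this section $V$ is a nonempty finite set and $\mathcal G$ is a maximal intersecting family of subsets of $V$, that is, an intersecting family contained in no larger one. Every intersecting family of subsets of $V$, including the empty family, is contained in a maximal one, because $2^V$ is finite.

\begin{lemma}\label{lem:maximal}
The family $\mathcal G$ is closed under taking supersets, contains $V$, and contains exactly one of $R$ and $V\setminus R$ for every $R\subseteq V$.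
\end{lemma}

\begin{proof}
Since $\{V\}$ is intersecting, the empty family is not maximal, so $\mathcal G\neq\emptyset$. A superset of a member is nonempty and meets every member, so it lies in $\mathcal G$ by maximality; in particular $V\in\mathcal G$. The sets $R$ and $V\setminus R$ are disjoint, so not both lie in $\mathcal G$. Suppose $R\notin\mathcal G$. Then some $G\in\mathcal G$ is disjoint from $R$: by maximality if $R\neq\emptyset$, and with $G=V$ if $R=\emptyset$. Now $V\setminus R\supseteq G$, so $V\setminus R\in\mathcal G$.
\end{proof}

Identify $x\in\{-1,1\}^V$ with the set $\{v:x_v=1\}$, and define $\varphi(x)=1$ if this set is in $\mathcal G$ and $\varphi(x)=-1$ otherwise. By Lemma~\ref{lem:maximal}, $\varphi$ is \emph{monotone} (nondecreasing in each coordinate) and \emph{odd} ($\varphi(-x)=-\varphi(x)$), and $\varphi(1,\dots,1)=1$.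

We recall the Fourier expansion on the cube. Expectations are taken with respect to the uniform distribution. For $S\subseteq V$ let $\chi_S(x)=\prod_{v\in S}x_v$, with $\chi_\emptyset=1$. We have $\chi_S\chi_{S'}=\chi_{S\triangle S'}$, and $\mathbb E\chi_S=0$ for $S\ne\emptyset$. Hence the $2^{|V|}$ functions $\chi_S$ are orthonormal for the inner product $\mathbb E[fg]$, and they form a basis of the real functions on $\{-1,1\}^V$. Every such $f$ has a unique expansion $f=\sum_S\hat f(S)\chi_S$ with $\hat f(S)=\mathbb E[f\chi_S]$, and Parseval's identity $\mathbb E f^2=\sum_S\hat f(S)^2$ holds.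

For our $\varphi$, Parseval's identity gives $\sum_S\hat\varphi(S)^2=1$, and oddness gives $\hat\varphi(\emptyset)=\mathbb E\varphi=0$. Let $\operatorname{spec}(\varphi)=\{S\subseteq V:\hat\varphi(S)\neq0\}$; its members are nonempty. Define
\begin{equation}\label{eq:p}
p_v=\sum_{S\ni v}\frac{\hat\varphi(S)^2}{|S|}\quad(v\in V),\qquad p(F)=\sum_{v\in F}p_v\quad(F\subseteq V).
\end{equation}
Exchanging the order of summation gives
\begin{equation}\label{eq:pF}
p(F)=\sum_{S\in\operatorname{spec}(\varphi)}\hat\varphi(S)^2\,\frac{|S\cap F|}{|S|}.
\end{equation}
With $F=V$ this shows that $p$ is a probability vector. Moreover $p_v>0$ whenever $v$ lies in a member of $\operatorname{spec}(\varphi)$. We say that $F$ \emph{splits} $S$ if $S\cap F\neq\emptyset$ and $S\not\subseteq F$.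

\begin{lemma}\label{lem:half}
For $F\subseteq V$ let $m_F=2^{-|F|}|\{R\subseteq F:R\in\mathcal G\}|$. Then
\[
2m_F\le\sum_{S\subseteq F}\hat\varphi(S)^2\le p(F).
\]
If $2m_F=p(F)$, then $F$ splits no member of $\operatorname{spec}(\varphi)$.
\end{lemma}

\begin{proof}
Let $T=V\setminus F$, and write points of the cube as $(z,t)$ with $z\in\{-1,1\}^F$ and $t\in\{-1,1\}^T$. Let $\varphi_z$ be the function $t\mapsto\varphi(z,t)$, and let $-\mathbf 1\in\{-1,1\}^T$ be the vector with all entries $-1$. The subsets of $F$ correspond to the points $(z,-\mathbf 1)$, so $m_F=\Pr_z[\varphi_z(-\mathbf 1)=1]$ for uniform $z$. By monotonicity, $\varphi_z(-\mathbf 1)=1$ if and only if $\varphi_z$ is identically $1$. By oddness, $\varphi_z$ is identically $1$ if and only if $\varphi_{-z}$ is identically $-1$, and $-z$ is uniform when $z$ is. Therefore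
\[
2m_F=\Pr_z[\varphi_z\equiv1]+\Pr_z[\varphi_z\equiv-1]=\Pr_z[\varphi_z\text{ is constant}].
\]
Let $g(z)=\mathbb E_t\,\varphi(z,t)$. Then $g(z)^2=1$ when $\varphi_z$ is constant and $g(z)^2\ge0$ always, so $2m_F\le\mathbb E_z\,g(z)^2$. Since $\chi_S(z,t)=\chi_{S\cap F}(z)\chi_{S\cap T}(t)$, averaging over $t$ removes the terms with $S\cap T\neq\emptyset$ and keeps the others: $g=\sum_{S\subseteq F}\hat\varphi(S)\chi_S$. Parseval's identity on $\{-1,1\}^F$ gives $\mathbb E_z\,g(z)^2=\sum_{S\subseteq F}\hat\varphi(S)^2$, which is the first inequality.

In \eqref{eq:pF} each $S\subseteq F$ contributes exactly $\hat\varphi(S)^2$. Hence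
\[
p(F)-\sum_{S\subseteq F}\hat\varphi(S)^2=\sum_{\substack{S\in\operatorname{spec}(\varphi)\\ S\not\subseteq F}}\hat\varphi(S)^2\,\frac{|S\cap F|}{|S|}\ \ge0,
\]
and the right-hand side vanishes only if every $S\in\operatorname{spec}(\varphi)$ with $S\not\subseteq F$ is disjoint from $F$.
\end{proof}

\begin{remark}\label{rem:hyp}
Both properties of $\varphi$ are needed for \eqref{eq:goal}. The family $\{\{1\},\{2\},\{3\},\{1,2,3\}\}$ contains one set from each complementary pair in $\{1,2,3\}$ but is not closed under supersets; the family of all nonempty subsets of $\{1,2\}$ is closed under supersets but contains a complementary pair. In both cases $2m_F=1$ for every singleton $F$, so no probability vector satisfies \eqref{eq:goal}.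
\end{remark}

\begin{example}\label{ex:four}
Let $V=\{1,2,3,4\}$ and let $\varphi(x)$ be the sign of $2x_1+x_2+x_3+x_4$. The corresponding $\mathcal G$ consists of the supersets of $\{1,2\},\{1,3\},\{1,4\},\{2,3,4\}$; it is intersecting and contains one set of each complementary pair, so it is maximal. If $x_2=x_3=x_4$, then $\varphi$ equals this common value, and otherwise $\varphi=x_1$. The indicator of $x_2=x_3=x_4$ is $\frac14(1+x_2x_3+x_2x_4+x_3x_4)$, and its product with $x_2$ is $\frac14(x_2+x_3+x_4+x_2x_3x_4)$. Thus
\[
\varphi=\tfrac34x_1+\tfrac14(x_2+x_3+x_4)-\tfrac14x_1(x_2x_3+x_2x_4+x_3x_4)+\tfrac14x_2x_3x_4,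
\]
so $p_1=\frac9{16}+3\cdot\frac1{48}=\frac58$ and $p_2=p_3=p_4=\frac1{16}+3\cdot\frac1{48}=\frac18$. The inequalities of Lemma~\ref{lem:half} read $\frac12\le\frac58\le\frac34$ for $F=\{1,2\}$ and $\frac14\le\frac14\le\frac38$ for $F=\{2,3,4\}$.
\end{example}

Lemma~\ref{lem:half} concerns a uniform random subset of $F$, which is the distribution of $A^+$ for a uniform $A\in\mathcal S_F$ when all alphabets are binary. For general alphabets $A^+$ contains $v$ with probability $1/k_v\le\frac12$. Such a biased subset is a uniform subset of a random smaller set, and the bound $p(F)$ is additive in $F$, so it averages well.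

\begin{lemma}\label{lem:biased}
Let $F\subseteq V$ and $q_v\in(0,\frac12]$ for $v\in F$. Let $R\subseteq F$ be the random set that contains each $v\in F$ independently with probability $q_v$. Then
\[
\Pr[R\in\mathcal G]\le\sum_{v\in F}q_vp_v.
\]
If equality holds, then no set $F'$ with $\{v\in F:q_v=\frac12\}\subseteq F'\subseteq F$ splits a member of $\operatorname{spec}(\varphi)$.
\end{lemma}

\begin{proof}
Choose $F'\subseteq F$ by including each $v\in F$ independently with probability $2q_v\le1$, and then choose a uniform subset of $F'$. The result contains each $v$ independently with probability $2q_v\cdot\frac12=q_v$, so it has the distribution of $R$. By Lemma~\ref{lem:half},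
\[
\Pr[R\in\mathcal G]=\mathbb E\,m_{F'}\le\tfrac12\,\mathbb E\,p(F')=\tfrac12\sum_{v\in F}2q_vp_v.
\]
Equality forces $2m_{F'}=p(F')$ for every $F'$ of positive probability. A point with $q_v=\frac12$ is always in $F'$, and a point with $q_v<\frac12$ is in $F'$ with probability strictly between $0$ and $1$, so the sets of positive probability are those listed.
\end{proof}

The condition $q_v\le\frac12$ is where the upper bound uses $k_v\ge2$, and it is needed. For majority on $F=V=\{1,2,3\}$ with all $q_v=q$, the left-hand side is $3q^2-2q^3$ and the right-hand side is $q$; their difference $q(2q-1)(1-q)$ is positive for $\frac12<q<1$. The equality statement also explains the two kinds of classes: a point with $q_v<\frac12$ may be deleted from $F$, which gives more sets that must not split the spectrum.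

\section{Compression}\label{sec:compression}

We return to the setting of Section~\ref{sec:general}. To apply Lemma~\ref{lem:biased} we must pass from an intersecting family of signed sets, whose members may agree at any values, to one whose members agree at the value $1$. We do this by changing one value at one point to $1$ wherever the result is not already present.

Let $u\in V$ and $2\le a\le k_u$. For a signed set $y$ whose support does not contain $u$, and for $i\in[k_u]$, write $y*i=y\cup\{(u,i)\}$. Define $\delta=\delta_{u,a}:\mathcal W\to\mathcal W$ by $\delta(y*a)=y*1$, and $\delta(A)=A$ if $(u,a)\notin A$. For $\mathcal A\subseteq\mathcal W$, call $A\in\mathcal A$ \emph{movable} if $\delta(A)\notin\mathcal A$, and let $\Delta_{u,a}(\mathcal A)$ be the family obtained from $\mathcal A$ by replacing each movable $A$ with $\delta(A)$. In other words, $\Delta=\Delta_{u,a}$ acts separately on each pair $\{y*1,y*a\}$: if $\mathcal A$ contains $y*a$ but not $y*1$, the first is exchanged for the second, and nothing else changes. This description gives four facts.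
\begin{itemize}
\item[(P1)] $\mathcal A$ and $\Delta(\mathcal A)$ have the same number of members in each pair $\{y*1,y*a\}$, and the same members outside these pairs. In particular $|\Delta(\mathcal A)\cap\mathcal S_F|=|\mathcal A\cap\mathcal S_F|$ for every $F\subseteq V$; if $\mathcal A\subseteq\mathcal S$, then $\Delta(\mathcal A)\subseteq\mathcal S$ and $\omega(\Delta(\mathcal A))=\omega(\mathcal A)$.
\item[(P2)] For every $A\in\mathcal A$, at least one of $A$ and $\delta(A)$ lies in $\Delta(\mathcal A)$.
\item[(P3)] If $y*a\in\Delta(\mathcal A)$, then both $y*a$ and $y*1$ lie in $\mathcal A$.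
\item[(P4)] Every member of $\Delta(\mathcal A)\setminus\mathcal A$ has the form $y*1$ with $y*a\in\mathcal A$.
\end{itemize}
A family $\mathcal A\subseteq\mathcal W$ is \emph{compressed} if $\delta_{u,a}(A)\in\mathcal A$ for all $A\in\mathcal A$, $u\in V$ and $2\le a\le k_u$, that is, if no member is movable for any $(u,a)$.

\begin{lemma}\label{lem:compress}
Let $\mathcal A\subseteq\mathcal W$.
\begin{itemize}
\item[(a)] If $\mathcal A$ is intersecting, then so is $\Delta_{u,a}(\mathcal A)$.
\item[(b)] There is a sequence $\mathcal A=\mathcal A_0,\mathcal A_1,\dots,\mathcal A_n$ in which each $\mathcal A_{j}$, $j\geq1$, is obtained from $\mathcal A_{j-1}$ by some $\Delta_{u,a}$, and $\mathcal A_n$ is compressed.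
\item[(c)] If $\mathcal A$ is intersecting and compressed, then $\{A^+:A\in\mathcal A\}$ is an intersecting family of subsets of $V$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $A,B\in\Delta(\mathcal A)$. If both lie in $\mathcal A$, they intersect. If neither does, both contain $(u,1)$ by (P4). So let $A\notin\mathcal A$ and $B\in\mathcal A$, and suppose $A\cap B=\emptyset$. By (P4), $A=y*1$ with $y*a\in\mathcal A$. The sets $y*a$ and $B$ intersect, and $y\cap B=\emptyset$, so $(u,a)\in B$. Write $B=z*a$; then $y\cap z=\emptyset$. By (P3), $z*1\in\mathcal A$. But $y*a$ and $z*1$ are disjoint members of $\mathcal A$, since $a\neq1$. This is a contradiction.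

(b) If a family is not compressed, some member is movable for some $(u,a)$, and applying $\Delta_{u,a}$ increases $\sum_A|A^+|$ by the number of movable members. This sum is at most $|\mathcal A|\,|V|$, so the process stops, and it stops at a compressed family.

(c) Let $A,B\in\mathcal A$, possibly equal, and suppose $A^+\cap B^+=\emptyset$. Then $A\cap B=\{(u_1,a_1),\dots,(u_r,a_r)\}$ with distinct $u_i$ and all $a_i\ge2$. Apply $\delta_{u_1,a_1},\dots,\delta_{u_r,a_r}$ to $B$ in turn. The result $B'$ lies in $\mathcal A$ because $\mathcal A$ is compressed. At $u_i$ the values of $A$ and $B'$ are $a_i$ and $1$, and at the other points $B'$ coincides with $B$, which has no further pair in common with $A$. So $A\cap B'=\emptyset$, a contradiction.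
\end{proof}

\section{The upper bound}\label{sec:bound}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a) and (b)]
Let $\mathcal A\subseteq\mathcal W$ be intersecting, and let $\mathcal A^*=\mathcal A_n$ be the compressed family given by Lemma~\ref{lem:compress}(b). It is intersecting by Lemma~\ref{lem:compress}(a), and $|\mathcal A^*\cap\mathcal S_F|=|\mathcal A\cap\mathcal S_F|$ for all $F$ by (P1). By Lemma~\ref{lem:compress}(c) there is a maximal intersecting family $\mathcal G$ of subsets of $V$ that contains $A^+$ for all $A\in\mathcal A^*$. Let $p$ be its probability vector \eqref{eq:p}. Fix $F\subseteq V$. If $A\in\mathcal S_F$ is uniform, its values are independent and uniform, so $A^+$ contains each $v\in F$ independently with probability $q_v=1/k_v\le\frac12$. Lemma~\ref{lem:biased} gives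
\begin{equation}\label{eq:layer}
|\mathcal A^*\cap\mathcal S_F|\le|\{A\in\mathcal S_F:A^+\in\mathcal G\}|\le N_F\sum_{v\in F}\frac{p_v}{k_v}.
\end{equation}
This proves (a), the statement about stars having been checked in Section~\ref{sec:general}.

Now let $\mathcal A\subseteq\mathcal S$. Multiply the inequality in (a) by $\omega(F)$ and sum over $F\in\mathcal F$:
\begin{equation}\label{eq:sum}
\omega(\mathcal A)\le\sum_{F\in\mathcal F}\omega(F)N_F\sum_{v\in F}\frac{p_v}{k_v}=\sum_{v\in V}p_v\sum_{F\in\mathcal F(v)}\omega(F)\frac{N_F}{k_v}=\sum_{v\in V}p_v\,s(v)\le M.
\end{equation}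
The star of $\mathcal S$ at $(u,1)$ with $u\in\Lambda$ is intersecting and has weight $M$. This proves (b).
\end{proof}

\section{The extremal families}\label{sec:extremal}

We prove that every intersecting $\mathcal A\subseteq\mathcal S$ of weight $M$ has the form $\mathcal A_{C,H}$. The Fourier argument sees only compressed families, so we first treat those and then undo the compressions one at a time.

\subsection{Compressed families}

\begin{proposition}\label{prop:compressed}
Let $\mathcal A\subseteq\mathcal S$ be intersecting, compressed and of weight $M$. Then $\mathcal A=\mathcal A_{C,H}$ for some class $C$ and some admissible $H$.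
\end{proposition}

\begin{proof}
Let $\mathcal G$, $\varphi$ and $p$ be as in Section~\ref{sec:bound}, with $\mathcal A^*=\mathcal A$. Since $\omega(\mathcal A)=M$ and all weights $\omega(F)$ are positive, equality holds in \eqref{eq:sum} and in both inequalities of \eqref{eq:layer} for each $F\in\mathcal F$. With Lemma~\ref{lem:biased} this gives three facts.
\begin{itemize}
\item[(E1)] $\mathcal A=\{A\in\mathcal S:A^+\in\mathcal G\}$.
\item[(E2)] If $p_v>0$, then $v\in\Lambda$.
\item[(E3)] If $F\in\mathcal F$ and $\{v\in F:k_v=2\}\subseteq F'\subseteq F$, then $F'$ splits no member of $\operatorname{spec}(\varphi)$.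
\end{itemize}

\emph{Every $S\in\operatorname{spec}(\varphi)$ lies in one class.} All points of $S$ have $p_v>0$, so $S\subseteq\Lambda$ by (E2). If $|S|=1$ there is nothing more to prove, so let $|S|\ge2$. Suppose $k_i\ge3$ for some $i\in S$. Take $j\in S\setminus\{i\}$ and $F\in\mathcal F(j)$, which exists because $V=U(\mathcal F)$. The set $F'=F\setminus\{i\}$ is allowed in (E3) because $k_i\geq3$, and it contains $j$ but not $i$. So it splits $S$, a contradiction. Hence $k_v=2$ for all $v\in S$. By (E3) with $F'=F$, every $F\in\mathcal F$ contains $S$ or is disjoint from it, so $\mathcal F(v)$ is the same for all $v\in S$. Thus $S$ lies in one class.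

\emph{The function $\varphi$ depends on one class only.} For each class $C$ let $\varphi_C=\sum_{\emptyset\neq S\subseteq C}\hat\varphi(S)\chi_S$. It depends only on the coordinates in $C$ and has mean $0$, and $\varphi=\sum_C\varphi_C$ by the previous step. Suppose $\varphi_C$ and $\varphi_{C'}$ are nonconstant for two different classes, with values $a_1<a_2$ and $b_1<b_2$ respectively. The classes are disjoint, so the coordinates in $C$ and in $C'$ can be set independently. Fix all other coordinates, so that the remaining summands add up to a constant $e$. Then $\varphi$ takes the three values $a_1+b_1+e<a_1+b_2+e<a_2+b_2+e$, which is impossible for a function with values $\pm1$. So at most one $\varphi_C$ is nonconstant. A constant function of mean $0$ vanishes, and $\varphi\neq0$, so $\varphi(x)=\psi(x_C)$ for one class $C$ and a function $\psi:\{-1,1\}^C\to\{-1,1\}$. As $\varphi$ is odd and $V\in\mathcal G$, the function $\psi$ is odd, it is $1$ at the all-ones vector, and it is $-1$ at the negative of that vector. In terms of sets: whether $R\in\mathcal G$ depends only on $R\cap C$, and $R\notin\mathcal G$ if $R\cap C=\emptyset$.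

\emph{The shape of $\mathcal A$.} Let $H=\{h\in\mathcal S_C:h^+\in\mathcal G\}$, and let $A\in\mathcal S_F$ with $F\in\mathcal F$. If $F\cap C=\emptyset$, then $A^+\cap C=\emptyset$, so $A\notin\mathcal A$ by (E1). Otherwise $C\subseteq F$ and $A^+\cap C=(A|_C)^+$, so $A\in\mathcal A$ if and only if $A|_C\in H$. Thus $\mathcal A=\mathcal A_{C,H}$. If $C=\{u\}$ with $k_u\ge3$, then $\psi(x_u)=x_u$ and $H=\{\{(u,1)\}\}$. If the points of $C$ have binary alphabets, then $h^+$ and $\bar h^+$ are complementary in $C$, so they correspond to opposite points of $\{-1,1\}^C$; since $\psi$ is odd, exactly one of $h,\bar h$ lies in $H$. In both cases $H$ is admissible.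
\end{proof}

\subsection{Undoing one compression}

A compression loses information, and it can turn a nontrivial family into a star. Take $\mathcal F=\{\{1,2,3\}\}$ with binary alphabets and $\mathcal B=\{111,122,212,221\}$. This family contains one word of each antipodal pair, and both values occur at each position, so it is intersecting and not trivial. Yet $\Delta_{1,2}$ replaces $212$ by $112$ and $221$ by $121$, and produces the star at $(1,1)$. What survives the undoing of a compression is the form $\mathcal A_{C,H}$, with the same class $C$ and possibly another $H$.

The proof must recover, for each pair $\{y*1,y*a\}$ that contains one member of $\mathcal B$, which member it is, and show that the answer depends only on the values of $y$ on $C$. The tool is that if $y$ and $z$ are disjoint, then their extensions in $\mathcal B$ must agree at $u$. To compare two words $y,y'$ that differ at one point $v\notin C$, we look for a word $z$ disjoint from both. If $k_v\ge3$ we give $z$ a third value at $v$. If $k_v=2$ there is no third value, and $z$ must have a support that avoids $v$. The following lemma provides such a support; it is the place where the maximality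 of $s(u)$ enters.

\begin{lemma}\label{lem:avoid}
Let $C$ be a class, $u\in C$, and $v\in V\setminus C$ with $k_v=2$. Then some $F'\in\mathcal F(u)$ does not contain $v$.
\end{lemma}

\begin{proof}
Suppose $\mathcal F(u)\subseteq\mathcal F(v)$. Then
\[
M\ge s(v)=\sum_{F\in\mathcal F(v)}\omega(F)\frac{N_F}{2}\ge\sum_{F\in\mathcal F(u)}\omega(F)\frac{N_F}{2}\ge\sum_{F\in\mathcal F(u)}\omega(F)\frac{N_F}{k_u}=s(u)=M.
\]
So equality holds throughout. All terms are positive and $\mathcal F(u)\neq\emptyset$, so $\mathcal F(v)=\mathcal F(u)$ and $k_u=2$. By Definition~\ref{def:class}, $v\in C$, a contradiction.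
\end{proof}

\begin{proposition}\label{prop:undo}
Let $\mathcal B\subseteq\mathcal S$ be intersecting, and suppose $\Delta_{u,a}(\mathcal B)=\mathcal A_{C,H'}$ for a class $C$ and an admissible $H'$. Then $\mathcal B=\mathcal A_{C,H}$ for some admissible $H$.
\end{proposition}

\begin{proof}
Write $\delta=\delta_{u,a}$ and $\mathcal B'=\mathcal A_{C,H'}$.

\emph{Two easy cases.} Suppose $u\notin C$. For $B\in\mathcal B$, one of $B,\delta(B)$ lies in $\mathcal B'$ by (P2), and the two have the same support and the same restriction to $C$. So $\mathcal B\subseteq\mathcal B'$, and $|\mathcal B|=|\mathcal B'|$ by (P1) gives $\mathcal B=\mathcal B'$. Suppose next that $u\in C$, $k_u\ge3$ and $H'=\{\{(u,b)\}\}$ with $b\neq1$. No member of $\mathcal B'$ contains $(u,1)$, so $\mathcal B'\subseteq\mathcal B$ by (P4), and again $\mathcal B=\mathcal B'$.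

\emph{The main case.} From now on $u\in C$, and either $k_u\ge3$, $C=\{u\}$, $H'=\{\{(u,1)\}\}$, or $k_u=2$ and $a=2$. Put $D=C\setminus\{u\}$; all points of $D$ have binary alphabets, so each $c\in\mathcal S_D$ has an antipode $\bar c$, and $c=\bar c=\emptyset$ if $D=\emptyset$. Every member of $\mathcal B'$ has support in $\mathcal F(u)$ and value $1$ or $a$ at $u$, so it lies in one of the pairs $\{y*1,y*a\}$ with $y\in\mathcal S_{F\setminus\{u\}}$, $F\in\mathcal F(u)$. By (P1) the same holds for every member of $\mathcal B$, and the number of members of $\mathcal B$ in such a pair equals the number of members of $\mathcal B'$ in it, which is $\nu(y|_D)$, where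
\[
\nu(c)=|\{i\in\{1,a\}:c*i\in H'\}|\qquad(c\in\mathcal S_D).
\]
We have
\begin{equation}\label{eq:nu}
\nu(c)+\nu(\bar c)=2\qquad(c\in\mathcal S_D).
\end{equation}
Indeed, if $k_u\ge3$ then $c=\bar c=\emptyset$ and $\nu(\emptyset)=1$. If $k_u=2$, then for $i=1,2$ exactly one of the antipodal words $c*i$ and $\bar c*(3-i)$ lies in $H'$, and adding over $i$ gives \eqref{eq:nu}.

If $\nu(y|_D)$ is $0$ or $2$, we know which members of the pair lie in $\mathcal B$: none or both. So fix $c\in\mathcal S_D$ with $\nu(c)=1$; then $\nu(\bar c)=1$ by \eqref{eq:nu}. For $F\in\mathcal F(u)$ let $Y_F(c)=\{y\in\mathcal S_{F\setminus\{u\}}:y|_D=c\}$, and define $Y_F(\bar c)$ in the same way. For $y$ in any of these sets let $g(y)\in\{1,a\}$ be the unique value with $y*g(y)\in\mathcal B$. If $y\cap z=\emptyset$, the members $y*g(y)$ and $z*g(z)$ of $\mathcal B$ can meet only at $u$. Hence for $F,F'\in\mathcal F(u)$,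
\begin{equation}\label{eq:link}
y\in Y_F(c),\quad z\in Y_{F'}(\bar c),\quad y\cap z=\emptyset\quad\Longrightarrow\quad g(y)=g(z).
\end{equation}

\emph{Claim: $g$ is constant on $Y_F(c)$ for each $F\in\mathcal F(u)$.} The members of $Y_F(c)$ differ only on $F\setminus C$, where the values are unrestricted, so any two are joined by a chain of changes at one point. It suffices to treat $y,y'\in Y_F(c)$ that differ only at a point $v\in F\setminus C$. If $k_v\ge3$, put $F'=F$. If $k_v=2$, take $F'\in\mathcal F(u)$ with $v\notin F'$ from Lemma~\ref{lem:avoid}. In both cases $C\subseteq F'$. Define $z\in Y_{F'}(\bar c)$ as follows. On $D$ let $z$ equal $\bar c$. At a point $w\in(F\cap F')\setminus C$ with $w\neq v$, let $z_w$ be different from $y_w=y'_w$, which is possible since $k_w\ge2$. If $v\in F'$, then $k_v\ge3$, and we let $z_v$ be different from $y_v$ and $y'_v$. On $F'\setminus F$ let $z$ be arbitrary. Then $z$ is disjoint from $y$ and from $y'$, and \eqref{eq:link} gives $g(y)=g(z)=g(y')$. The claim follows.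

The claim applies to $\bar c$ as well, since $\nu(\bar c)=1$. Let $\gamma_F(c)$ and $\gamma_F(\bar c)$ be the constant values. For $F,F'\in\mathcal F(u)$ take any $y\in Y_F(c)$, and take $z\in Y_{F'}(\bar c)$ with $z_w\neq y_w$ for all $w\in(F\cap F')\setminus C$. Then $y\cap z=\emptyset$, so $\gamma_F(c)=\gamma_{F'}(\bar c)$ by \eqref{eq:link}. As $F$ and $F'$ are arbitrary, $\gamma_F(c)=\gamma(c)$ and $\gamma_{F'}(\bar c)=\gamma(\bar c)$ do not depend on the support, and
\begin{equation}\label{eq:gamma}
\gamma(c)=\gamma(\bar c)\qquad\text{whenever }\nu(c)=1.
\end{equation}

We now know $\mathcal B$ completely. For $F\in\mathcal F(u)$, $y\in\mathcal S_{F\setminus\{u\}}$, $c=y|_D$ and $i\in[k_u]$, the set $y*i$ lies in $\mathcal B$ if and only if either $\nu(c)=2$ and $i\in\{1,a\}$, or $\nu(c)=1$ and $i=\gamma(c)$. Since $(y*i)|_C=c*i$, this says that $\mathcal B=\mathcal A_{C,H}$ with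
\[
H=\{c*i:\nu(c)=2,\ i\in\{1,a\}\}\cup\{c*\gamma(c):\nu(c)=1\}.
\]
It remains to check that $H$ is admissible. If $k_u\ge3$, then $H=\{\{(u,\gamma(\emptyset))\}\}$ has one member. Let $k_u=2$, and consider an antipodal pair $c*i$, $\bar c*(3-i)$ of $\mathcal S_C$. By \eqref{eq:nu}, either $\{\nu(c),\nu(\bar c)\}=\{0,2\}$ or $\nu(c)=\nu(\bar c)=1$. In the first case $H$ contains the word of the pair whose restriction to $D$ has $\nu=2$, and not the other. In the second case $c*i\in H$ if and only if $i=\gamma(c)$, while by \eqref{eq:gamma} $\bar c*(3-i)\in H$ if and only if $3-i=\gamma(c)$; exactly one of these conditions holds.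
\end{proof}

In the example above, $C=\{1,2,3\}$, $u=1$, $\nu$ is identically $1$, and $\gamma(11)=\gamma(22)=1$, $\gamma(12)=\gamma(21)=2$. The relation \eqref{eq:gamma} ties $c$ to $\bar c$ only, and for $|D|\ge2$ it leaves the freedom that produces nontrivial extremal families.

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
The families $\mathcal A_{C,H}$ are intersecting of weight $M$ by Lemma~\ref{lem:sufficiency}. Conversely, let $\mathcal A\subseteq\mathcal S$ be intersecting of weight $M$, and take the sequence $\mathcal A=\mathcal A_0,\dots,\mathcal A_n$ of Lemma~\ref{lem:compress}(b). Each $\mathcal A_j$ is an intersecting subfamily of $\mathcal S$ of weight $M$, by Lemma~\ref{lem:compress}(a) and (P1). Proposition~\ref{prop:compressed} gives $\mathcal A_n=\mathcal A_{C,H_n}$ with $C$ a class and $H_n$ admissible. Applying Proposition~\ref{prop:undo} to $\mathcal B=\mathcal A_{n-1},\dots,\mathcal A_0$ in turn gives $\mathcal A_j=\mathcal A_{C,H_j}$ with $H_j$ admissible for every $j$, and $j=0$ is the assertion.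
\end{proof}

This completes the proof of Theorem~\ref{thm:main}, hence of Theorem~\ref{thm:uniform} and of Borg's conjecture.

\begin{thebibliography}{1}

\bibitem{ssit}
\emph{Some set intersection theorems of extremal type},
\texttt{https://core.ac.uk/download/228376743.pdf}.

\end{thebibliography}
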